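\title{Norms without points of strong subdifferentiability\\ on non-Asplund spaces}

\begin{abstract}
We prove that every real Banach space that is not an Asplund space has an equivalent norm that is strongly subdifferentiable at no nonzero point. Hence a Banach space, separable or not, is Asplund as soon as each of its equivalent norms has a nonzero point of strong subdifferentiability. The failure of strong subdifferentiability can be confined to directions in any prescribed non-Asplund subspace, and the norm can be taken arbitrarily close to any given equivalent norm. It is built from weighted maxima over a weak$^*$ compact set of functionals that maps onto the Cantor set.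
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(X,\|\cdot\|)$ be a real Banach space, let $A\subset X$ be nonempty, open and convex, and let $\phi:A\to\mathbb R$ be continuous and convex. For $x\in A$ and $y\in X$ the quotient $(\phi(x+ty)-\phi(x))/t$ is nondecreasing in $t>0$ and bounded below, so the right-hand directional derivative
\[
\phi'_+(x)(y)=\lim_{t\to0^+}\frac{\phi(x+ty)-\phi(x)}{t}
\]
exists. It is positively homogeneous in $y$. For $x+y\in A$ consider the remainder
\[
R_\phi(x,y)=\phi(x+y)-\phi(x)-\phi'_+(x)(y),
\]
which is nonnegative because the quotient at $t=1$ is at least its limit. The function $\phi$ is \emph{strongly subdifferentiable} (SSD) at $x$ if for every $\epsilon>0$ there is $\delta>0$ such that $R_\phi(x,y)\le\epsilon\|y\|$ whenever $\|y\|<\delta$. It is \emph{Fr\'echet differentiable} at $x$ if, in addition, $\phi'_+(x)(y)$ is linear in $y$. A norm is SSD at $x$ if it is so as a convex function on $X$.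

Since $R_\phi(x,ty)/t$ is the gap between the difference quotient and its limit, SSD means that the limit defining $\phi'_+(x)(y)$ is uniform for $y$ in the unit sphere. Corners are allowed: $|\cdot|$ on $\mathbb R$ is SSD at $0$. In finite dimensions SSD holds at every point, by Dini's theorem: the sphere is compact, the quotients decrease as $t\downarrow0$, and their limit is continuous in $y$ because $\phi$ is Lipschitz near $x$. So SSD is the part of Fr\'echet differentiability that can fail only in infinite dimensions. Every norm $N$ is SSD at the origin, since $R_N(0,y)=0$; this is why only nonzero points matter for norms.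

The space $X$ is an \emph{Asplund space} if every continuous convex function on a nonempty open convex set $A\subset X$ is Fr\'echet differentiable at the points of a dense $G_\delta$ subset of $A$. We use one deep fact, due to Asplund, Namioka--Phelps and Stegall; see \cite{Phelps} or \cite[Ch.~I.5]{DGZ}.

\begin{theorem}\label{thm:A}
A Banach space is Asplund if and only if each of its separable closed subspaces has separable dual.
\end{theorem}

If $X\ne\{0\}$ is Asplund, then every equivalent norm is Fr\'echet differentiable on a dense subset of $X$, and so it is SSD at some nonzero point. A single norm with a nonzero point of SSD gives nothing in the other direction. Let $\Delta=\{0,1\}^{\mathbb N}$ be the Cantor set. The space $C(\Delta)$ is separable, and its dual contains the uncountably many evaluations $\delta_\sigma$ at mutual distance $2$, so it is not Asplund. Yet its supremum norm is SSD at the constant function $1$, because $\|1+y\|=1+\max y$ for $\|y\|\le1$, so that the remainder vanishes. One must therefore ask for more points or for more norms. Two results of this kind are known: $X$ is Asplund if it has an equivalent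 norm that is SSD at every point; and a \emph{separable} $X$ is Asplund if every equivalent norm on $X$ has a nonzero point of SSD. The problem posed in \cite{source} is whether the second result extends to nonseparable spaces:

\begin{quote}
\emph{If every equivalent norm on an arbitrary Banach space $X$ has a nonzero point where it is SSD, must $X$ be an Asplund space?}
\end{quote}

Theorem~\ref{thm:A} suggests the answer yes, by reduction. A non-Asplund space $X$ contains a separable non-Asplund subspace $Y$, the separable result gives an equivalent norm $N_Y$ on $Y$ with no nonzero point of SSD, and one would like to extend $N_Y$ to $X$. But an extension controls nothing outside $Y$. If $X=Y\oplus H$ with $H$ a Hilbert space, the norm $N_Y(y)+\|z\|_H$ is SSD at every point $(0,z)$ with $z\ne0$, since $N_Y$ is SSD at $0$ and $\|\cdot\|_H$ is Fr\'echet differentiable at $z$. One could even suspect that such a sum, with $H$ very large, is a counterexample. It is not.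

\begin{theorem}\label{thm:main}
If $X$ is not Asplund, then $X$ has an equivalent norm that is not SSD at any $x\ne0$. Hence, if every equivalent norm on a Banach space $X$ has a nonzero point of SSD, then $X$ is Asplund. For $X\neq\{0\}$ the converse also holds.
\end{theorem}

In the proof, at every point $x\neq0$ of $X$ the directions that violate SSD come from the small subspace $Y$. To record this, let $Y\subset X$ be a closed subspace and say that $\phi$ is \emph{SSD along $Y$ at $x$} if for every $\epsilon>0$ there is $\delta>0$ such that $R_\phi(x,y)\le\epsilon\|y\|$ for all $y\in Y$ with $\|y\|<\delta$. For $Y=X$ this is SSD, and SSD along $Y$ implies SSD along every closed subspace of $Y$. None of these notions changes when $\|\cdot\|$ is replaced by an equivalent norm.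

\begin{theorem}\label{thm:equiv}
Let $X\ne\{0\}$ be a Banach space and $Y\subset X$ a closed subspace. The following are equivalent.
\begin{enumerate}
\item[(1)] $Y$ is not Asplund.
\item[(2)] There is an equivalent norm $N$ on $X$ that is SSD along $Y$ at no $x\in X\setminus\{0\}$.
\item[(3)] For every equivalent norm $p$ on $X$ and every $\eta>0$ there is a norm $N$ as in {\rm(2)} with $p\le N\le(1+\eta)p$.
\item[(4)] There is a Lipschitz convex function $\phi:X\to\mathbb R$ that is SSD along $Y$ at no $x\in X$.
\item[(5)] There are a nonempty open convex set $A\subset X$ and a continuous convex function $\phi$ on $A$ that is SSD along $Y$ at no $x\in A$.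
\end{enumerate}
\end{theorem}

The assumption $X\ne\{0\}$ is needed: for $X=\{0\}$ conditions (2) and (3) hold vacuously, while (1), (4) and (5) fail. The core of the paper is the following statement, whose proof does not use Theorem~\ref{thm:A} or the two known results quoted above.

\begin{theorem}\label{thm:core}
Let $Y$ be a separable closed subspace of $X$ with $Y^*$ nonseparable. Then $X$ has an equivalent norm $N$ that is SSD along $Y$ at no $x\in X\setminus\{0\}$.
\end{theorem}

Section~\ref{sec:model} shows the idea for $Y=C(\Delta)$. Section~\ref{sec:frame} finds in $X^*$ and $Y$ substitutes for the evaluations and the indicator functions of $C(\Delta)$, Section~\ref{sec:norm} proves Theorem~\ref{thm:core}, and Section~\ref{sec:final} deduces Theorems~\ref{thm:main} and~\ref{thm:equiv}.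

\section{Sums of convex functions, and the Cantor set}\label{sec:prelim}

Failure of SSD passes from a summand to the sum. This lets us assemble a norm from countably many pieces, each of which takes care of some of the points.

\begin{lemma}\label{lem:sum}
Let $\phi,\chi$ be continuous convex functions on $X$, let $c>0$, and let $Y\subset X$ be a closed subspace. If $c\phi+\chi$ is SSD along $Y$ at $x$, then so is $\phi$.
\end{lemma}

\begin{proof}
Directional derivatives add, so $R_{c\phi+\chi}=cR_\phi+R_\chi\ge cR_\phi$.
\end{proof}

A function $p:X\to\mathbb R$ is \emph{sublinear} if $p(x+y)\le p(x)+p(y)$ and $p(tx)=tp(x)$ for $t\ge0$. Such a function is convex, and if $p\le C\|\cdot\|$ then $|p(x)-p(y)|\le C\|x-y\|$. Finite pointwise suprema and convergent sums with positive coefficients of sublinear functions are sublinear.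

We write $\sigma=(\sigma_1,\sigma_2,\dots)$ for points of $\Delta$. Let $S=\bigcup_{n\ge0}\{0,1\}^n$ be the set of finite words, $|s|$ the length of $s\in S$, $\emptyset$ the empty word, $\sigma|n=(\sigma_1,\dots,\sigma_n)$, and $S_1$ the set of words whose last digit is $1$. The sets $[s]=\{\sigma:\sigma||s|=s\}$ are clopen and form a base of the compact space $\Delta$. We fix the coefficients $c_s=2^{-2|s|-1}$, which satisfy $\sum_{s\in S}c_s=\sum_{n\ge0}2^n2^{-2n-1}=1$, and the weight
\[
w(\sigma)=1+\frac1{10}\sum_{i\ge1}2^{-i}\sigma_i .
\]
The function $w$ is continuous with values in $[1,\frac{11}{10}]$. It is constant on no nonempty open set, because its values at the points $s000\dots$ and $s100\dots$ of $[s]$ differ.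

\section{The model case $Y=C(\Delta)$}\label{sec:model}

For $s\in S$ let $M_s(y)=\max_{\sigma\in[s]}y(\sigma)$, a sublinear $1$-Lipschitz function on $C(\Delta)$. The whole construction grows out of one observation: SSD of a maximum forces the maximum to be attained on a plateau.

\begin{proposition}\label{prop:model}
If $M_s$ is SSD at $y\in C(\Delta)$, then $E=\{\sigma\in[s]:y(\sigma)=M_s(y)\}$ is open. In particular $y$ is constant on a nonempty open subset of $[s]$.
\end{proposition}

\begin{proof}
Put $M=M_s(y)$ and suppose that $E$ is not open. Then some point of $E$ is a limit of points of $[s]\setminus E$, so for every $\tau>0$ there is $\sigma\in[s]\setminus E$ with $y(\sigma)>M-\tau$. Since $E$ is closed, there is $n\ge|s|$ such that $u=\sigma|n$ satisfies $[u]\cap E=\emptyset$. Let $h$ be the indicator function of $[u]$. On the compact set $[u]$ we have $y<M$, so $M_s(y+th)=M$ for small $t>0$, and $(M_s)'_+(y)(h)=0$. On the other hand $M_s(y+2\tau h)\ge y(\sigma)+2\tau>M+\tau$. Thus $R_{M_s}(y,2\tau h)>\tau=\frac12\|2\tau h\|$ for arbitrarily small $\tau$, and $M_s$ is not SSD at $y$.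
\end{proof}

The derivative sees only the set $E$, while a finite increment of size comparable to $\tau$ also sees the points where $y$ is within $\tau$ of the maximum. A bump $h$ that is large at such a point and small on $E$ separates the two.

It remains to remove the functions with a plateau. Multiplication by $w$ is a linear isomorphism of $C(\Delta)$, so if $y\mapsto M_s(wy)$ is SSD at $y$, then $M_s$ is SSD at $wy$, and $wy$ is constant on a nonempty open subset of $[s]$. Consider
\[
q_0(y)=M_\emptyset(y)+\sum_{s\in S}c_sM_s(wy),
\]
and suppose that $q_0$ is SSD at $y$. By Lemma~\ref{lem:sum} and Proposition~\ref{prop:model}, $y$ equals a constant $M_1$ on some $[s]$, and then $wy=M_1w$ is constant on a nonempty open subset of $[s]$. Since $w$ is nowhere locally constant, $M_1=0$. All words $s$ enter the sum because we do not know in advance where the plateau of $y$ lies.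

The case $M_1=0$ is exactly the obstacle met in Section~\ref{sec:intro}. Let $X=C(\Delta)\oplus\mathbb R$ with $\|(y,\lambda)\|=\|y\|+|\lambda|$, and $x=(0,1)$. All evaluations vanish at $x$, and every continuous sublinear function of $y$ alone is SSD at $x$. The remedy is to lift the graph before weighting it: replace $y(\sigma)$ by $2\|(y,\lambda)\|+y(\sigma)$, which is still sublinear in $(y,\lambda)$ and is at least $\|(y,\lambda)\|$. A plateau of the lifted function has positive height.

\begin{example}\label{ex:shift}
Let $F(y,\lambda)=\max_{\sigma\in\Delta}w(\sigma)\big(2\|(y,\lambda)\|+y(\sigma)\big)$ and $x=(0,1)$. Then $F(x)=\max 2w=\frac{22}{10}$, attained only at $111\dots$. Let $u$ consist of $n$ ones followed by a zero, let $h=(\mathbf 1_{[u]},0)$, and put $\epsilon_n=2^{-n-1}/10\le\frac1{20}$. Then $\max_{[u]}w=\frac{11}{10}-\epsilon_n$ and $\|x+th\|=1+t$, so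
\[
F(x+th)=\max\Big\{\tfrac{11}{10}(2+2t),\ \big(\tfrac{11}{10}-\epsilon_n\big)(2+3t)\Big\}.
\]
For small $t$ the first term is larger, so $F'_+(x)(h)=\frac{22}{10}$ and $R_F(x,th)\ge\frac{11}{10}t-\epsilon_n(2+3t)$. At $t=4\epsilon_n$ this is $\frac{24}{10}\epsilon_n-12\epsilon_n^2\ge\epsilon_n=\frac14\|th\|$. So $F$ is not SSD along $C(\Delta)$ at $x$.
\end{example}

Two things remain to be done for general $Y\subset X$. We need functionals on $X$ that behave like the $\delta_\sigma$ and vectors in $Y$ that behave like the $\mathbf 1_{[u]}$. We must also check that the term $2\|\cdot\|$, about whose smoothness we know nothing, does not destroy the argument of Proposition~\ref{prop:model}.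

\section{A weak$^*$ compact set over the Cantor set}\label{sec:frame}

Let $X$ and $Y$ be as in Theorem~\ref{thm:core}. Closed unit balls are denoted $B_X$, $B_{X^*}$, and so on. Subsets of dual spaces carry the weak$^*$ topology, the coarsest one for which all maps $k\mapsto k(x)$ are continuous. Recall that $B_{X^*}$ is compact Hausdorff (Banach--Alaoglu) and that $B:=B_{Y^*}$ is moreover metrizable, since $Y$ is separable.

\begin{proposition}\label{prop:frame}
There are a compact set $K\subset B_{X^*}$, a continuous surjection $\pi:K\to\Delta$, and vectors $h_s\in B_Y$ for $s\in S_1$, with the following properties.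
\begin{enumerate}
\item[(K1)] If $s\in S_1$ and $k\in K$, then $k(h_s)>\frac9{10}$ when $\pi(k)\in[s]$, and $|k(h_s)|<\frac1{10}$ when $\pi(k)\notin[s]$.
\item[(K2)] Every nonempty relatively open set $V\subset K$ contains $\pi^{-1}(W)$ for some nonempty open set $W\subset\Delta$.
\end{enumerate}
\end{proposition}

For $X=Y=C(\Delta)$ one can take $K=\{\delta_\sigma:\sigma\in\Delta\}$, $\pi(\delta_\sigma)=\sigma$ and $h_s=\mathbf 1_{[s]}$. In general $\pi$ need not be injective, and (K2) is the substitute: an open piece of $K$ still controls all the fibers over an open piece of $\Delta$. The proof has three steps.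

\subsection*{Step 1: a long sequence in $Y^*$}

We want functionals that are weak$^*$ close to one another, so that they can be arranged in a tree of shrinking neighborhoods, but that can be told apart by vectors of norm at most one. Nonseparability of $Y^*$ gives the separation, and separability of $Y$ gives the closeness. Recall that $\omega_1$ is the set of countable ordinals. Each $\alpha<\omega_1$ has countably many predecessors, so every uncountable subset of $\omega_1$ is unbounded. Recall also Riesz's lemma: if $Z$ is a proper closed subspace of a normed space and $\theta<1$, some unit vector is at distance more than $\theta$ from $Z$.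

\begin{lemma}\label{lem:long}
There are $f_\alpha\in Y^*$ with $\|f_\alpha\|=1$, for $\alpha<\omega_1$, and a nonempty set $I\subset\omega_1$ such that:
\begin{enumerate}
\item[(i)] if $\beta_1,\dots,\beta_n<\gamma<\omega_1$, there is $v\in B_Y$ with $f_\gamma(v)>\frac9{10}$ and $f_{\beta_i}(v)=0$ for all $i$;
\item[(ii)] if $\alpha\in I$, $\beta<\omega_1$, and $U\subset B$ is an open set containing $f_\alpha$, there is $\gamma\in I$ with $\gamma>\beta$ and $f_\gamma\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
Define $f_\alpha$ by transfinite recursion. The norm-closed span $Z_\alpha$ of $\{f_\beta:\beta<\alpha\}$ is separable, hence a proper subspace of $Y^*$, and Riesz's lemma gives $f_\alpha$ of norm one with $\operatorname{dist}(f_\alpha,Z_\alpha)>\frac9{10}$.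

(i) Let $Y'=\bigcap_i\ker f_{\beta_i}$ and let $\nu$ be the norm of $f_\gamma|_{Y'}$. By the Hahn--Banach theorem there is $g\in Y^*$ with $\|g\|=\nu$ and $g=f_\gamma$ on $Y'$. The functional $f_\gamma-g$ vanishes on the common kernel of $f_{\beta_1},\dots,f_{\beta_n}$, so it is a linear combination of them and lies in $Z_\gamma$. Hence $\nu=\|f_\gamma-(f_\gamma-g)\|>\frac9{10}$, and some $v\in B_{Y'}$ has $f_\gamma(v)>\frac9{10}$.

(ii) Fix a countable base of $B$ and call a basic set \emph{thin} if it contains $f_\gamma$ for only countably many $\gamma$. Let $I$ be the set of $\alpha$ such that $f_\alpha$ lies in no thin set. There are countably many thin sets, each accounting for countably many indices, so $\omega_1\setminus I$ is countable and $I\neq\emptyset$. If $\alpha\in I$ and $f_\alpha\in U$, then $U$ contains a basic set that contains $f_\alpha$ and so is not thin. Thus $f_\gamma\in U$ for uncountably many $\gamma$, hence for uncountably many $\gamma\in I$, and these are unbounded in $\omega_1$.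
\end{proof}

\begin{remark}
The two hypotheses of Theorem~\ref{thm:core} are used only here and, for separability of $Y$, in the choice of small balls below. Both are needed. If $Y^*$ is separable, then every closed subspace of $Y$ has as dual a quotient of $Y^*$, so $Y$ is Asplund by Theorem~\ref{thm:A}, and for $X\ne\{0\}$ Theorem~\ref{thm:equiv} excludes the norm. If $X=Y=\ell_2(\omega_1)$, then $Y^*$ is nonseparable but $Y$ is Asplund by Theorem~\ref{thm:A}. There the coordinate functionals $f_\alpha$ satisfy (i), but (ii) fails, since $\{g\in B:g(e_\alpha)>\frac12\}$ contains no $f_\gamma$ with $\gamma\ne\alpha$.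
\end{remark}

\subsection*{Step 2: a Cantor scheme in $B_{Y^*}$}

In the proof of Proposition~\ref{prop:model} the set $E$ may lie anywhere outside $[u]$. So the vector $h_s$ must be small at \emph{all} other nodes of its level, and not only at the sibling of $s$. Property (i) annihilates functionals with smaller index, but says nothing about those with larger index. We therefore treat the nodes of a level one at a time and use (ii) to choose each new functional in a region where the vectors chosen earlier are already small. At each splitting the child $s0$ keeps the functional of $s$ and the child $s1$ receives a new one with a large index. Only the new functional comes with a vector, which is why $h_s$ is defined only for $s\in S_1$.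

\begin{lemma}\label{lem:scheme}
There are nonempty open sets $V_s\subset B$ for $s\in S$ and vectors $h_s\in B_Y$ for $s\in S_1$ such that, with closures taken in $B$:
\begin{enumerate}
\item[(a)] $\overline{V_{s0}}\cup\overline{V_{s1}}\subset V_s$ for all $s\in S$;
\item[(b)] if $s\in S_1$, then $g(h_s)>\frac9{10}$ for $g\in\overline{V_s}$, and $|g(h_s)|<\frac1{10}$ for $g\in\overline{V_u}$ whenever $|u|=|s|$ and $u\ne s$.
\end{enumerate}
\end{lemma}

\begin{proof}
We construct the $V_s$ and $h_s$ level by level, together with indices $\alpha_s\in I$ such that $f_{\alpha_s}\in V_s$. Let $V_\emptyset=B$ and let $\alpha_\emptyset\in I$ be arbitrary. Suppose that level $n$ is done, and list its words as $s_1,\dots,s_m$, where $m=2^n$. For $j=1,\dots,m$ in turn we choose $\gamma_j\in I$ and $v_j\in B_Y$ such that $f_{\alpha_s}(v_j)=0$ for all $|s|=n$, as follows. The set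
\[
U_j=V_{s_j}\cap\big\{g\in B:|g(v_i)|<\tfrac1{10}\ \text{for all } i<j\big\}
\]
is open and contains $f_{\alpha_{s_j}}$, which vanishes at $v_1,\dots,v_{j-1}$. By Lemma~\ref{lem:long}(ii) there is $\gamma_j\in I$ with $f_{\gamma_j}\in U_j$ and with $\gamma_j$ larger than all $\alpha_s$, $|s|=n$, and all $\gamma_i$, $i<j$. By Lemma~\ref{lem:long}(i) there is $v_j\in B_Y$ with $f_{\gamma_j}(v_j)>\frac9{10}$ at which all these $f_{\alpha_s}$ and $f_{\gamma_i}$ vanish. When all choices are made, the values at $v_j$ are
\[
\begin{array}{lll}
f_{\gamma_j}(v_j)>\frac9{10}, & & \\[2pt]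
f_{\alpha_s}(v_j)=0 & \text{for } |s|=n, & \text{by the choice of } v_j,\\[2pt]
f_{\gamma_i}(v_j)=0 & \text{for } i<j, & \text{by the choice of } v_j,\\[2pt]
|f_{\gamma_i}(v_j)|<\frac1{10} & \text{for } i>j, & \text{because } f_{\gamma_i}\in U_i.
\end{array}
\]
Put $\alpha_{s_j0}=\alpha_{s_j}$, $\alpha_{s_j1}=\gamma_j$ and $h_{s_j1}=v_j$. Let $u$ be a word of length $n+1$ with parent $s$. Let $U'_u$ be the set of $g\in V_s$ such that $|g(h_{u'})|<\frac1{10}$ for all $u'\in S_1$ with $|u'|=n+1$ and $u'\ne u$, and such that $g(h_u)>\frac9{10}$ in case $u\in S_1$. These are finitely many open conditions, and the list above shows that $f_{\alpha_u}\in U'_u$. Let $V_u$ be an open ball around $f_{\alpha_u}$, for a metric of $B$, so small that $\overline{V_u}\subset U'_u$. Then (a) and (b) hold on level $n+1$.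
\end{proof}

On each level the sets $\overline{V_s}$ are pairwise disjoint. Indeed, siblings are separated by $h_{s1}$, by (b), and words with different parents lie in disjoint sets by (a) and induction. Let
\[
L=\bigcap_{n\ge0}\ \bigcup_{|s|=n}\overline{V_s},
\]
a compact subset of $B$. For $g\in L$ and each $n$ there is a unique word $s^n$ of length $n$ with $g\in\overline{V_{s^n}}$. By (a), $g$ also lies in the set indexed by the parent of $s^{n+1}$, so this parent is $s^n$. Hence there is a unique $\rho(g)\in\Delta$ with $\rho(g)|n=s^n$ for all $n$, and
\begin{equation}\label{eq:rho}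
\rho(g)\in[s]\iff g\in\overline{V_s}\qquad(g\in L,\ s\in S).
\end{equation}
The map $\rho:L\to\Delta$ is continuous, since for each $n$ the sets $\rho^{-1}([s])=L\cap\overline{V_s}$, $|s|=n$, form a finite partition of $L$ into closed sets, which are therefore open in $L$. It is onto, since for $\sigma\in\Delta$ the nonempty compact sets $\overline{V_{\sigma|n}}$ decrease, and any point of their intersection lies in $L$ and is mapped to $\sigma$.

\subsection*{Step 3: lifting to $X^*$}

The norm must be defined on $X$, so the functionals in $L$ must be extended. There is no canonical extension, and $B_{X^*}$ need not be metrizable. We take all extensions of norm at most one and then discard as many as possible.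

\begin{proof}[Proof of Proposition~\ref{prop:frame}]
The restriction map $r:X^*\to Y^*$ is weak$^*$ continuous, and $r(B_{X^*})=B$ by the Hahn--Banach theorem. So $K_0=\{k\in B_{X^*}:r(k)\in L\}$ is compact and $\pi_0=\rho\circ r:K_0\to\Delta$ is continuous and onto. Consider the family of compact sets $K'\subset K_0$ with $\pi_0(K')=\Delta$, which contains $K_0$. If $(K_i)$ is a nonempty chain in this family, then for each $\sigma\in\Delta$ the sets $K_i\cap\pi_0^{-1}(\sigma)$ form a chain of nonempty compact sets and have a common point; thus $\bigcap_iK_i$ belongs to the family. By Zorn's lemma the family has a minimal member $K$. Put $\pi=\pi_0|_K$.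

For (K1), let $s\in S_1$ and $k\in K$, and let $u=\pi(k)||s|$. By \eqref{eq:rho}, $r(k)\in\overline{V_u}$, and $k(h_s)=r(k)(h_s)$ since $h_s\in Y$. Now apply Lemma~\ref{lem:scheme}(b), with $u=s$ or $u\neq s$ according to whether $\pi(k)\in[s]$ or not.

For (K2), put $W=\Delta\setminus\pi(K\setminus V)$. The set $K\setminus V$ is compact, so $W$ is open. It is a proper subset of $K$, so it does not map onto $\Delta$ by minimality, and $W\ne\emptyset$. If $\pi(k)\in W$ then $k\notin K\setminus V$, that is, $k\in V$.
\end{proof}

\section{The norm}\label{sec:norm}

Fix $K$, $\pi$ and $h_s$ as in Proposition~\ref{prop:frame}, and let $K_s=\pi^{-1}([s])$, a nonempty clopen subset of $K$. For $s\in S$ and a continuous function $a:\Delta\to[1,\frac{11}{10}]$ put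
\[
F_{s,a}(z)=\max_{k\in K_s}a(\pi(k))\big(2\|z\|+k(z)\big)\qquad(z\in X).
\]
The maximum is attained, since the expression is continuous in $k$ on the compact set $K_s$. It is sublinear in $z$ for each $k$, so $F_{s,a}$ is sublinear. Since $|k(z)|\le\|z\|$,
\begin{equation}\label{eq:bounds}
\|z\|\le F_{s,a}(z)\le\tfrac{33}{10}\|z\|,
\end{equation}
and $F_{s,a}$ is Lipschitz. The role of the lifted function $2\|(y,\lambda)\|+y(\sigma)$ of the model is played by the maximum over a fiber,
\[
m_x(\sigma)=\max\big\{2\|x\|+k(x):k\in\pi^{-1}(\sigma)\big\}\ \ge\ \|x\|\qquad(x\in X,\ \sigma\in\Delta).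
\]

\begin{lemma}\label{lem:key}
If $F_{s,a}$ is SSD along $Y$ at $x\in X$, then $a\cdot m_x$ is constant on some nonempty open set $W\subset[s]$.
\end{lemma}

\begin{proof}
Write $F=F_{s,a}$. Let $\psi(k)=a(\pi(k))(2\|x\|+k(x))$, a continuous function on $K_s$, and put
\[
M=\max_{K_s}\psi=F(x),\qquad G=\{k\in K_s:\psi(k)=M\},\qquad E=\pi(G).
\]
Then $E$ is a compact subset of $[s]$. The vectors $h_u$ cannot separate two points of one fiber, so we cannot expect near-maximizers of $\psi$ to be maximizers. We show instead that they lie \emph{over} $E$.

\medskip
\noindent\emph{Claim. There is $\tau>0$ such that $k\in K_s$ and $\psi(k)>M-\tau$ imply $\pi(k)\in E$.}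
\medskip

Suppose not, and fix $\tau>0$. The set $O_\tau=\{k\in K_s:\psi(k)>M-\tau,\ \pi(k)\notin E\}$ is nonempty and open in $K$.

\emph{The direction.} We need a word $u\in S_1$ with $[u]\cap E=\emptyset$ and a point of $O_\tau$ over $[u]$. A given point of $O_\tau$ may lie over a sequence with finitely many ones, so we first move it. By (K2), $O_\tau\supset\pi^{-1}(W')$ with $W'$ nonempty and open. Then $W'$ contains some $[s']$, hence the point $\sigma=s'111\dots$, and since $\pi$ is onto there is $k_\tau\in O_\tau$ with $\pi(k_\tau)=\sigma$. As $E$ is closed and $\sigma\notin E$, we have $[\sigma|n]\cap E=\emptyset$ for all large $n$, and $\sigma|n\in S_1$ for $n>|s'|$. Take such a $u=\sigma|n$ and let $h=h_u\in B_Y$. By (K1),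
\begin{equation}\label{eq:sep}
k_\tau(h)>\tfrac9{10},\qquad k(h)<\tfrac1{10}\quad\text{for all }k\in G .
\end{equation}
In particular $h\ne0$. Let $d=\lim_{t\to0^+}(\|x+th\|-\|x\|)/t$. Then $|d|\le\|h\|\le1$, and $\|x+th\|\ge\|x\|+td$ for $t>0$ because the remainder of $\|\cdot\|$ is nonnegative.

\emph{Lower bound for the increment.} Put $a_\tau=a(\pi(k_\tau))$. Testing the maximum at $k_\tau$ gives, for $t>0$,
\begin{equation}\label{eq:lower}
F(x+th)\ge a_\tau\big(2\|x\|+2td+k_\tau(x)+tk_\tau(h)\big)>M-\tau+t\,a_\tau\big(2d+\tfrac9{10}\big).
\end{equation}

\emph{Upper bound for the derivative.} Let $t_j\downarrow0$ and let $k_j\in K_s$ attain the maximum in $F(x+t_jh)$. Then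
\begin{equation}\label{eq:kj}
F(x+t_jh)-\psi(k_j)=t_j\,a(\pi(k_j))\Big(2\,\frac{\|x+t_jh\|-\|x\|}{t_j}+k_j(h)\Big).
\end{equation}
The right side is at most $\frac{33}{10}t_j$ in absolute value, and $F(x+t_jh)\to M$, so $\psi(k_j)\to M$. After passing to a subsequence, the bounded real sequences $a(\pi(k_j))$ and $k_j(h)$ converge. Let $k^*$ be a cluster point of $(k_j)$ in the compact space $K_s$. If a continuous real function converges along $(k_j)$, its limit is its value at $k^*$. So $\psi(k^*)=M$, that is, $k^*\in G$, and the two limits are $a^*=a(\pi(k^*))$ and $k^*(h)$. Since $\psi(k_j)\le M$, dividing \eqref{eq:kj} by $t_j$ and using \eqref{eq:sep} gives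
\begin{equation}\label{eq:upper}
F'_+(x)(h)\le a^*\big(2d+k^*(h)\big)\le a^*\big(2d+\tfrac1{10}\big).
\end{equation}

\emph{Comparison.} The same unknown number $d$ occurs in \eqref{eq:lower} and \eqref{eq:upper}, and it cancels up to the oscillation of $a$. Since $a_\tau,a^*\in[1,\frac{11}{10}]$ and $|d|\le1$,
\[
a_\tau\big(2d+\tfrac9{10}\big)-a^*\big(2d+\tfrac1{10}\big)=2d(a_\tau-a^*)+\tfrac9{10}a_\tau-\tfrac1{10}a^*\ge-\tfrac{20}{100}+\tfrac{90}{100}-\tfrac{11}{100}>\tfrac12 .
\]
Hence $R_F(x,th)=F(x+th)-M-tF'_+(x)(h)\ge\frac t2-\tau$ for all $t>0$. At $t=4\tau$ the vector $y=th\in Y$ satisfies $0<\|y\|\le4\tau$ and $R_F(x,y)\ge\tau\ge\frac14\|y\|$. Since $\tau>0$ was arbitrary, the definition of SSD along $Y$ fails for $\epsilon=\frac15$. This contradiction proves the claim.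

\medskip
With $\tau$ as in the claim, $O=\{k\in K_s:\psi(k)>M-\tau\}$ is open in $K$ and contains $G\neq\emptyset$. By (K2), $O\supset\pi^{-1}(W)$ for a nonempty open set $W$. Since $\pi$ is onto, $W\subset\pi(O)\subset E\subset[s]$. For $\sigma\in W$ the fiber $\pi^{-1}(\sigma)$ lies in $K_s$ and meets $G$, so the maximum of $\psi$ on it is $M$. This maximum is $a(\sigma)m_x(\sigma)$. Thus $a\cdot m_x=M$ on $W$.
\end{proof}

\begin{remark}
The last step shows why $K$ was taken minimal. Suppose that $K$ had an isolated point $k_0$ and that $G=\{k_0\}$. Then $\psi<M$ on the compact set $K_s\setminus\{k_0\}$, so $F(z)=a(\pi(k_0))(2\|z\|+k_0(z))$ for $z$ near $x$. Thus $F$ would be SSD at $x$ whenever $\|\cdot\|$ is, with no information on $m_x$ away from the single point $\pi(k_0)$. Property (K2) rules out isolated points, because $\pi^{-1}(W)$ is infinite.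
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
With $c_s$ and $w$ as in Section~\ref{sec:prelim}, define
\[
q=F_{\emptyset,1}+\sum_{s\in S}c_sF_{s,w},\qquad N(z)=q(z)+q(-z).
\]
By \eqref{eq:bounds} and $\sum_sc_s=1$, the series converges, $q$ is sublinear, and $2\|z\|\le q(z)\le\frac{66}{10}\|z\|$. So $N$ is sublinear and even, with $4\|z\|\le N(z)\le14\|z\|$; that is, $N$ is an equivalent norm on $X$.

Suppose that $x\ne0$ and that $N$ is SSD along $Y$ at $x$. If one term, $F_{\emptyset,1}$ or $c_sF_{s,w}$, is removed from $N$, what remains is a sum of sublinear functions bounded by $14\|\cdot\|$, hence continuous and convex. By Lemma~\ref{lem:sum}, $F_{\emptyset,1}$ and every $F_{s,w}$ are SSD along $Y$ at $x$. Lemma~\ref{lem:key} for $F_{\emptyset,1}$ gives a nonempty open set $W_1$ on which $m_x$ equals a constant $M_1$, and $M_1\ge\|x\|>0$. This is the only place where $x\ne0$ is used. Choose $s$ with $[s]\subset W_1$. Lemma~\ref{lem:key} for $F_{s,w}$ gives a nonempty open set $W_2\subset[s]$ on which $w\cdot m_x$ equals a constant $M_2$. Then $w=M_2/M_1$ on $W_2$, although $w$ is constant on no nonempty open set.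
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:equiv}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
We prove $(1)\Rightarrow(2)\Leftrightarrow(3)$ and $(2)\Rightarrow(4)\Rightarrow(5)\Rightarrow(1)$.

$(1)\Rightarrow(2)$. By Theorem~\ref{thm:A}, $Y$ has a separable closed subspace $Y_0$ with nonseparable dual. Theorem~\ref{thm:core} gives an equivalent norm $N$ on $X$ that is SSD along $Y_0$ at no nonzero point. Since SSD along $Y$ implies SSD along $Y_0$, this $N$ satisfies (2).

$(2)\Rightarrow(3)$. Let $N_0$ be as in (2), and choose $C>0$ with $N_0\le Cp$. The norm $N=p+\frac\eta CN_0$ satisfies $p\le N\le(1+\eta)p$, and by Lemma~\ref{lem:sum} it is SSD along $Y$ at no $x\ne0$.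

$(3)\Rightarrow(2)$. Take $p=\|\cdot\|$ and $\eta=1$.

$(2)\Rightarrow(4)$. The norm $N$ itself is SSD at the origin, so we add a translate. Since $X\ne\{0\}$, there is $b\in X\setminus\{0\}$. The function $\phi(x)=N(x)+N(x-b)$ is Lipschitz and convex. If it is SSD along $Y$ at $x$, then by Lemma~\ref{lem:sum} so are both summands, which means that $N$ is SSD along $Y$ at $x$ and at $x-b$. One of these two points is nonzero, contrary to (2).

$(4)\Rightarrow(5)$. Take $A=X$.

$(5)\Rightarrow(1)$. Fix $x\in A$. The set $A'=(A-x)\cap Y$ is open and convex in $Y$ and contains $0$, and $\chi(y)=\phi(x+y)$ is continuous and convex on $A'$. For $y\in A'$ and small $z\in Y$ we have $R_\chi(y,z)=R_\phi(x+y,z)$. So $\chi$ is SSD at $y$ if and only if $\phi$ is SSD along $Y$ at $x+y\in A$, which never happens. Thus $\chi$ is Fr\'echet differentiable at no point of $A'$, and $Y$ is not Asplund.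
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A space that is not Asplund is nonzero, and the first statement is the implication $(1)\Rightarrow(2)$ of Theorem~\ref{thm:equiv} for $Y=X$. The second statement is its contrapositive. The converse for $X\ne\{0\}$ was shown after Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Continuity Characterization of Asplund Spaces},
\texttt{https://homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak A1C65FB94675FBCDAB2C928D0CA4A77B/\allowbreak S0004972710001978a.pdf/\allowbreak continuity\_\allowbreak characterization\_\allowbreak of\_\allowbreak asplund\_\allowbreak spaces.pdf}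

\bibitem{DGZ}
Deville, Godefroy and Zizler, \emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{Phelps}
Phelps, \emph{Convex Functions, Monotone Operators and Differentiability}.

\end{thebibliography}
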